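
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Integral closures of $t$-compatible domains}


\begin{abstract}
A domain $D$ is $t$-compatible if, for every overring $R$ and every nonzero finitely generated fractional ideal $I$ of $D$, the ideals $IR$ and $I_vR$ have the same $v$-closure over $R$. We answer in the negative the question whether the integral closure of a $t$-compatible domain is always Pr\"ufer. Every domain $A$ is a retract of a domain $D$ in which all nonzero finitely generated fractional ideals are divisorial, and for $A=k[x,y]$ the integral closure of $D$ is not Pr\"ufer; there are also quasi-local examples. For Noetherian domains the answer is positive: a Noetherian $t$-compatible domain has Krull dimension at most one, so its integral closure is Dedekind.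
\end{abstract}

\section{The question and the results}

Let $D$ be an integral domain with quotient field $K$. An \emph{overring} of $D$ is a ring $R$ with $D\subseteq R\subseteq K$. For a domain $A$ with quotient field $K$ and a nonzero fractional ideal $J$ of $A$, put
\[
J^{-1}=\{x\in K: xJ\subseteq A\},\qquad J_v=(J^{-1})^{-1}.
\]
Always $J\subseteq J_v$; the ideal $J$ is \emph{divisorial} if $J_v=J$. The integral closure of $A$ in $K$ is denoted $A'$. A \emph{Pr\"ufer domain} is a domain all of whose localizations at primes are valuation domains; equivalently, all its nonzero finitely generated fractional ideals are invertible.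

The operation $J\mapsto J_v$ depends on the ring over which it is computed. Given an overring $R$ of $D$ and a finitely generated $I$, one can extend $I$ to $R$ and then close, or first close over $D$, then extend, then close over $R$. The results may differ. Take $D=k[x,y]$ with $k$ a field, $I=(x,y)$ and $R=k[x,y/x]$. If $zx,zy\in D$, then $z\in D$, because $x$ and $y$ have no common factor; so $I^{-1}=D$ and $I_v=D$. But $IR=xR$ is principal, hence divisorial. So $(IR)_v=xR$ while $(I_vR)_v=R$, and these are different because $x$ is not a unit in the polynomial ring $R=k[x,y/x]$.

The following definitions ask that such things do not happen. The extension $D\subseteq R$ is \emph{strongly $t$-compatible} if $(IR)^{-1}=(I^{-1}R)_v$ for every nonzero finitely generated fractional ideal $I$ of $D$, and \emph{$t$-compatible} if $(IR)_v=(I_vR)_v$ for every such $I$. Here $I^{-1}$ and $I_v$ are computed over $D$ and the outer operations over $R$. The domain $D$ is \emph{strongly $t$-compatible} (resp.\ \emph{$t$-compatible}) if $D\subseteq R$ is so for every overring $R$.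

We have just seen that $k[x,y]$ is not $t$-compatible. Three facts are known (short proofs are given in Proposition~\ref{facts}): a strongly $t$-compatible extension is $t$-compatible, so a strongly $t$-compatible domain is $t$-compatible; an integrally closed domain is $t$-compatible if and only if it is Pr\"ufer; and the integral closure of a strongly $t$-compatible domain is Pr\"ufer. This makes the following question, raised in \cite{source} without an answer, natural, and makes ``yes'' a reasonable guess:
\begin{quote}
Is the integral closure of every $t$-compatible domain a Pr\"ufer domain?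
\end{quote}
The answer is no.

\begin{theorem}\label{main}
Every integral domain $A$ is a retract of an integral domain $D\supseteq A$ (there is a ring homomorphism $\pi_0:D\to A$ with $\pi_0|_A=\mathrm{id}$) such that every nonzero finitely generated fractional ideal of $D$ is divisorial. For each prime $p$ of $A$, the domain $D_{\mathfrak p}$ with $\mathfrak p=\pi_0^{-1}(p)$ has the same divisoriality property. In particular $D$ and $D_{\mathfrak p}$ are $t$-compatible. If $A=k[x,y]$ with $k$ a field and $p=(x,y)$, then neither $D'$ nor $(D_{\mathfrak p})'$ is a Pr\"ufer domain.
\end{theorem}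

Thus $D_{\mathfrak p}$ is a quasi-local counterexample. That divisoriality implies $t$-compatibility is immediate: if $I_v=I$, then $(I_vR)_v=(IR)_v$ for every $R$.

\begin{corollary}\label{cors}
A $t$-compatible domain need not be strongly $t$-compatible. An overring of a $t$-compatible domain, even its integral closure, need not be $t$-compatible.
\end{corollary}

\begin{proof}
Take $D$ from Theorem~\ref{main} with $A=k[x,y]$. Were $D$ strongly $t$-compatible, $D'$ would be Pr\"ufer. The overring $D'$ is integrally closed and not Pr\"ufer, so it is not $t$-compatible.
\end{proof}

The construction of $D$ makes sense for every $A$, and if the integral closure of $A$ is not Pr\"ufer, then neither is that of $D$.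

\begin{theorem}\label{general}
Let $A$ be any integral domain and let $D$ be the domain constructed from it in Section~\ref{construction} to prove Theorem~\ref{main}. If $D'$ is Pr\"ufer, then $A'$ is Pr\"ufer.
\end{theorem}

For a subset $I$ of $K$ let $D[I]$ be the subring of $K$ generated by $D$ and $I$. The quantifier over all overrings can be removed from the definition of $t$-compatibility.

\begin{theorem}\label{criterion}
A domain $D$ is $t$-compatible if and only if $I_v\subseteq D[I]$ for every nonzero finitely generated fractional ideal $I$ of $D$.
\end{theorem}

This criterion is the main tool for the positive result in the Noetherian case.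

\begin{theorem}\label{noetherian}
A Noetherian $t$-compatible domain has Krull dimension at most $1$. Hence its integral closure is a Dedekind domain (by Krull--Akizuki), in particular Pr\"ufer. The converse fails: a Noetherian domain of dimension at most $1$ need not be $t$-compatible.
\end{theorem}

A field counts here as a Dedekind domain. By Theorem~\ref{noetherian}, the domains $D$ and $D_{\mathfrak p}$ obtained from $k[x,y]$ in Theorem~\ref{main} are not Noetherian.

Section~\ref{sec:criterion} contains the criterion and the known facts. Section~\ref{oneideal} shows the idea of the construction for a single ideal, Section~\ref{construction} carries it out for all ideals, and Section~\ref{closure} treats the integral closure. Section~\ref{sec:noeth} is about Noetherian domains.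

\section{The criterion and its first uses}\label{sec:criterion}

Over any domain, $I\subseteq J$ implies $J^{-1}\subseteq I^{-1}$ and $I_v\subseteq J_v$; moreover $(xI)_v=xI_v$ for $0\ne x\in K$, and $J^{-1}$ is divisorial with $(J_v)^{-1}=J^{-1}$.

\begin{proof}[Proof of Theorem~\ref{criterion}]
Let $D$ be $t$-compatible and put $R=D[I]$. Since $I\subseteq R$, we have $IR\subseteq R$, so
\[
I_v\subseteq (I_vR)_v=(IR)_v\subseteq R_v=R .
\]

Conversely, assume the condition, let $R$ be an overring and let $0\ne x\in (IR)^{-1}$. Then $xI\subseteq R$, so $D[xI]\subseteq R$. The condition for the ideal $xI$ gives $xI_v=(xI)_v\subseteq D[xI]\subseteq R$, that is, $x\in (I_vR)^{-1}$. Hence $(IR)^{-1}\subseteq (I_vR)^{-1}$. The reverse inclusion follows from $I\subseteq I_v$. Taking inverses, $(IR)_v=(I_vR)_v$.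
\end{proof}

We use the criterion for ideals $I=(1,w)$, where $D[I]=D[w]$. If $u\in(1,u^n)_v$ for some $n\geq 2$, then $t$-compatibility forces a polynomial relation
\begin{equation}\label{pattern}
u-\sum_j c_ju^{nj}=0,\qquad c_j\in D,
\end{equation}
in which the coefficient of $u$ is $1$, since $nj\neq 1$ for all $j$. Such a relation is very restrictive. In the integrally closed case this is due to the following lemma, which is Theorem~67 of \cite{kaplansky}; in the Noetherian case the analytic independence of parameters will play its role.

\begin{lemma}\label{uinverse}
Let $R$ be an integrally closed quasi-local domain and $u\neq 0$ an element of its quotient field. If $u$ is a root of a polynomial over $R$ with at least one unit coefficient, then $u\in R$ or $u^{-1}\in R$.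
\end{lemma}

\begin{proof}
Let $a_nu^n+\dots+a_0=0$ with some $a_i$ a unit. Necessarily $n\ge 1$. We use induction on $n$, allowing $a_n=0$. If $a_n$ is a unit, then $u$ is integral over $R$, so $u\in R$. If $n=1$ and $a_0$ is a unit, then $u^{-1}=-a_1/a_0\in R$. So let $n\ge2$ and $i<n$. Multiplying the relation by $a_n^{n-1}$ shows that $b=a_nu$ is integral over $R$, so $b\in R$. The relation becomes
\[
(b+a_{n-1})u^{n-1}+a_{n-2}u^{n-2}+\dots+a_0=0 .
\]
If $i\le n-2$, or if $i=n-1$ and $b+a_{n-1}$ is a unit, induction applies. In the remaining case $a_{n-1}$ is a unit and $b+a_{n-1}$ is not, so $b$ is a unit because $R$ is quasi-local, and $u^{-1}=a_n/b\in R$.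
\end{proof}

\begin{proposition}\label{facts}
\begin{enumerate}
\item[(a)] A strongly $t$-compatible extension is $t$-compatible.
\item[(b)] An integrally closed domain is $t$-compatible if and only if it is Pr\"ufer.
\item[(c)] The integral closure of a strongly $t$-compatible domain is Pr\"ufer.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Over $R$ we have $(IR)_v=((I^{-1}R)_v)^{-1}=(I^{-1}R)^{-1}$, and this contains $I_vR$ because $I_vI^{-1}\subseteq D\subseteq R$. So $IR\subseteq I_vR\subseteq (IR)_v$, and the claim follows by closing over $R$.

(b) If $D$ is Pr\"ufer and $I$ is finitely generated, then $II^{-1}=D$, so $I_v=I_vI^{-1}I\subseteq I$; hence $D$ is $t$-compatible. Conversely, let $D$ be integrally closed and $t$-compatible, let $0\ne u\in K$ and $I=(1,u^2)$. If $z\in I^{-1}$, then $z,zu^2\in D$, so $(zu)^2\in D$ and $zu\in D$ by integral closedness. Thus $u\in I_v\subseteq D[u^2]$ by Theorem~\ref{criterion}. This is relation \eqref{pattern} with $n=2$. For each prime $p$ the ring $D_p$ is integrally closed, so Lemma~\ref{uinverse} gives $u\in D_p$ or $u^{-1}\in D_p$. Hence every $D_p$ is a valuation domain.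

(c) We show that strong $t$-compatibility passes to overrings. Let $D$ be strongly $t$-compatible and $D\subseteq R_1\subseteq R\subseteq K$. Clearing denominators shows that a nonzero finitely generated fractional ideal of $R_1$ has the form $IR_1$ with $I$ a nonzero finitely generated fractional ideal of $D$. Let $I^{-1}$, $(IR_1)^{-1}$ and $(IR)^{-1}$ be computed over $D$, $R_1$ and $R$, respectively. Clearly $I^{-1}R\subseteq (IR_1)^{-1}R$, and $(IR_1)^{-1}R\subseteq(IR)^{-1}$ because $(IR_1)^{-1}I\subseteq R_1\subseteq R$. Now $(IR)^{-1}$ is divisorial over $R$ and equals $(I^{-1}R)_v$. Closing $I^{-1}R\subseteq (IR_1)^{-1}R\subseteq (IR)^{-1}$ over $R$ therefore gives $((IR_1)^{-1}R)_v=(IR)^{-1}=((IR_1)R)^{-1}$, so $R_1$ is strongly $t$-compatible. In particular $D'$ is strongly $t$-compatible, hence $t$-compatible by (a), hence Pr\"ufer by (b).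
\end{proof}

The proof of (c) shows what is missing for the question: $t$-compatibility would have to pass to the overring $D'$, and the definition gives no hold on finitely generated ideals and their closures \emph{over} $D'$. To find a counterexample we look at the extreme case in which $t$-compatibility is automatic, namely that all nonzero finitely generated fractional ideals of $D$ are divisorial, and arrange that the integral closure is nevertheless bad.

\section{Making one ideal divisorial}\label{oneideal}

Let $J$ be a nonzero finitely generated ideal of a domain $A$ with $J_v\ne J$, for instance $J=(x,y)$ in $A=k[x,y]$. The closure $J_v$ is too large because $J^{-1}$ is too small. We therefore enlarge $A$ so that the inverse of $J$ receives a new, generic element $t$. For this $tJ$ must lie in the new ring, so the natural candidate is the Rees algebra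
\[
R=\bigoplus_{e\ge0}J^et^e\subseteq A[t].
\]
Here $t\in(JR)^{-1}$. If $b\in A$ lies in $(JR)_v$, then $tb\in R$, and comparing coefficients of $t$ gives $b\in J$. So $(JR)_v\cap A=J$: over $R$, no element of $A\setminus J$ belongs to the closure of $JR$. In the example, $R=k[x,y,xt,yt]$, and $1$ belongs to the closure of $(x,y)A$ over $A$ but not to the closure of $(x,y)R$ over $R$.

One step is not enough, since $R$ has new ideals. In the example let $\mathfrak m=(x,y,xt,yt)R$. If $z\in\mathfrak m^{-1}$, then $zx,zy\in k[x,y,t]$, so $z=\sum z_et^e$ with $z_e\in A$, as $x,y$ have no common factor in $k[x,y,t]$. Further, $z\cdot xt\in R$ means $z_ex\in J^{e+1}$ for all $e$. Now $J^e$ consists of the polynomials without terms of degree less than $e$ in $x,y$, so $z_e\in J^e$ and $z\in R$. Hence $\mathfrak m^{-1}=R$ and $\mathfrak m_v=R\neq\mathfrak m$.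

So we iterate, treating all nonzero finitely generated ideals of the current ring at each step, and take the union. In the union, $tb$ may be a member of the ring for reasons that come from later stages, and the comparison of coefficients has to be brought back to the stage where $t$ was introduced. This is possible because the substitution $t\mapsto0$ is a retraction $R\to A$: the later variables can be set to zero without disturbing anything that came before.

\section{Making all finitely generated ideals divisorial}\label{construction}

Let $A$ be a domain and $D_0=A$. Given a domain $D_n$, let $\mathcal F_n$ be the set of its nonzero finitely generated ideals and let $S_n=D_n[t_J:J\in\mathcal F_n]$ be a polynomial ring with one variable for each such ideal. For an exponent $e=(e_J)$ of nonnegative integers with finite support put $t^e=\prod t_J^{e_J}$ and $J^e=\prod J^{e_J}$, an ideal of $D_n$ (the empty product is $D_n$). Set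
\[
D_{n+1}=\bigoplus_e J^e\,t^e\ \subseteq S_n .
\]
Since $J^eJ^{e'}=J^{e+e'}$, this is a subring of $S_n$; it is a domain and contains $D_n$ as its part with $e=0$. Two properties matter. First, the coefficient of $t_J$ in any element of $D_{n+1}$ lies in $J$. Second, taking constant terms is a ring homomorphism $\rho_n:D_{n+1}\to D_n$ that is the identity on $D_n$.

Let $D=\bigcup_nD_n$ and let $K$ be its quotient field. For $N\ge n$ consider $\rho_n\rho_{n+1}\cdots\rho_{N-1}:D_N\to D_n$. These maps are compatible for varying $N$, because $\rho_N$ is the identity on $D_N$, so they define a homomorphism $\pi_n:D\to D_n$ with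
\[
\pi_n|_{D_n}=\mathrm{id},\qquad \pi_n=\rho_n\pi_{n+1},\qquad \pi_0\pi_n=\pi_0 .
\]
Indeed, on $D_N$ with $N\ge n$ both sides of the last equation are $\rho_0\rho_1\cdots\rho_{N-1}$, and the second equation is read off in the same way. In particular $A=D_0$ is a retract of $D$ via $\pi_0$.

To treat $D$ and $D_{\mathfrak p}$ together we allow denominators, provided that the retractions respect them.

\begin{proposition}\label{divisorial}
Let $\Sigma\subseteq D\setminus\{0\}$ be a multiplicative set with $1\in\Sigma$ and $\pi_n(\Sigma)\subseteq\Sigma$ for all $n$. Then every nonzero finitely generated fractional ideal of $D_\Sigma$ is divisorial.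
\end{proposition}

\begin{proof}
After multiplication by a nonzero element of $D$ we may consider $JD_\Sigma$ with $J=(a_1,\dots,a_r)D\ne0$. Then $(JD_\Sigma)_v\subseteq D_\Sigma$. Every element of $D_\Sigma$ is a unit of $D_\Sigma$ times an element of $D$, so it suffices to show that each $b\in D\cap(JD_\Sigma)_v$ lies in $JD_\Sigma$.

Choose $n$ with $a_1,\dots,a_r,b\in D_n$. Put $J_0=\sum D_na_i\in\mathcal F_n$ and $t=t_{J_0}$, and fix $0\ne a\in J_0$. Then $tJ_0\subseteq D_{n+1}\subseteq D$. Hence $t=(at)/a\in K$ and $t\,JD_\Sigma\subseteq D_\Sigma$, that is, $t\in(JD_\Sigma)^{-1}$. Therefore $tb\in D_\Sigma$. Write $g\,tb=h$ with $g\in\Sigma$ and $h\in D$.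

Here $g$ and $h$ may involve variables from much later stages, and $t$ itself need not lie in $D$, so that $\pi_{n+1}$ cannot be applied to it. We therefore multiply by $a$ and use the equation
\[
g\cdot(at)\cdot b=a\,h\qquad\text{in }D,
\]
in which $at$, $b$ and $a$ belong to $D_{n+1}$ and are fixed by $\pi_{n+1}$. With $g'=\pi_{n+1}(g)$ and $h'=\pi_{n+1}(h)$ in $D_{n+1}$ we obtain $g'(at)b=ah'$, hence $g'\,t\,b=h'$ in the domain $S_n$. Compare the coefficients of the monomial $t$. Since $b\in D_n$, on the left the coefficient is $\rho_n(g')b=\pi_n(g)b$. On the right it lies in $J_0$, because $h'\in D_{n+1}$. So $\pi_n(g)b\in J_0\subseteq J$. As $\pi_n(g)\in\Sigma$, we conclude that $b\in JD_\Sigma$.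
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}, divisoriality]
For $D$, apply Proposition~\ref{divisorial} with $\Sigma=\{1\}$. Let $p$ be a prime of $A$, $\mathfrak p=\pi_0^{-1}(p)$ and $\Sigma=D\setminus\mathfrak p$. If $g\in\Sigma$, then $\pi_0(\pi_n(g))=\pi_0(g)\notin p$, so $\pi_n(g)\in\Sigma$, and the proposition applies again. As noted after Theorem~\ref{main}, $t$-compatibility follows.
\end{proof}

\section{The integral closure}\label{closure}

The retraction $\pi_0$ has a second use: it makes $A$ a quotient of $D$, and integral closure does not hide this quotient. Let $P=\ker\pi_0$. By lying over there is a prime $P'$ of $D'$ with $P'\cap D=P$. Put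
\[
B=D'/P',\qquad\text{a domain integral over } D/P\cong A .
\]
Under this identification the composite $A\subseteq D\to D/P\cong A$ is the identity, so an element of $A\subseteq D\subseteq D'$ has itself as its image in $B\supseteq A$. Quotients of valuation domains by primes are valuation domains, so if $D'$ is Pr\"ufer, then $B$ is a Pr\"ufer domain integral over $A$. It remains to see that $k[x,y]$ has no such extension. The statement on $(D_{\mathfrak p})'$ needs the argument at one particular prime.

\begin{proof}[Proof of Theorem~\ref{main}, integral closure]
Let $A=k[x,y]$. By lying over choose a prime $N$ of $B$ with $N\cap A=(x,y)A$, and let $N'$ be its preimage in $D'$. Then $P'\subseteq N'$ and $N'\cap D=\pi_0^{-1}((x,y)A)=\mathfrak p$. Suppose that $D'$ or $(D_{\mathfrak p})'=(D')_{D\setminus\mathfrak p}$ is Pr\"ufer. Since $N'$ does not meet $D\setminus\mathfrak p$, in both cases $D'_{N'}$ is a localization of that ring at a prime, so $D'_{N'}$ is a valuation domain. Thus $y\in xD'_{N'}$ or $x\in yD'_{N'}$. Reducing modulo $P'$ and using the symmetry in $x,y$, we may assume $y\in xB_N$.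

Now $A$ is integrally closed and $B$ is a domain integral over $A$, so going down holds: since $xA\subseteq(x,y)A=N\cap A$, there is a prime $Q\subseteq N$ of $B$ with $Q\cap A=xA$. Then
\[
y\in xB_N\cap A\subseteq QB_N\cap A=Q\cap A=xA,
\]
a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{main} and answers the question. For general $A$ we have no such explicit elements $x,y$. Going down is replaced by a comparison of residue rings along $R\subseteq R[u]$, where $u$ witnesses that a local ring $R$ of $A'$ is not a valuation ring.

\begin{proof}[Proof of Theorem~\ref{general}]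
Let $D'$ be Pr\"ufer. Then $B$ is Pr\"ufer, as noted above. In particular $B$ is integrally closed, being the intersection of its localizations, so $A'\subseteq B$, and $B$ is integral over $A'$.

Suppose $A'$ is not Pr\"ufer. Since localizations of valuation domains are valuation domains, there is a maximal ideal $m_0$ of $A'$ for which $R=A'_{m_0}$, with maximal ideal $m$, is not a valuation domain. Choose $u\ne0$ in its quotient field with $u,u^{-1}\notin R$. By Lemma~\ref{uinverse}, every $f\in R[T]$ with $f(u)=0$ has all coefficients in $m$. It follows that the kernel of
\[
R[T]\to R[u]/mR[u],\qquad T\mapsto u,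
\]
is $mR[T]$: if $f(u)\in mR[u]$, say $f(u)=g(u)$ with $g\in mR[T]$, then $f-g\in mR[T]$ and so $f\in mR[T]$. Hence $R[u]/mR[u]\cong(R/m)[T]$ with $u\mapsto T$. In particular $mR[u]$ is prime, and $mR[u]\cap R=m$.

Let $C=B_{A'\setminus m_0}$, a Pr\"ufer domain integral over $R$. Then $C[u]$ is integral over $R[u]$, and by lying over there is a prime $N_1$ of $C[u]$ with $N_1\cap R[u]=mR[u]$. Put $N_2=N_1\cap C$. Since $N_2\cap R=m$ and $C$ is integral over $R$, the ideal $N_2$ is maximal and the field $C/N_2$ is algebraic over $R/m$. The image $\bar u$ of $u$ in $C[u]/N_1$ is transcendental over $R/m$, because $(R/m)[T]\cong R[u]/mR[u]$ embeds in $C[u]/N_1$. Hence $\bar u$ is transcendental over $C/N_2$.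

On the other hand, $C_{N_2}$ is a valuation domain whose quotient field contains $u$. So there are $c\in C$ and $s\in C\setminus N_2$ with $su=c$ or $cu=s$. Modulo $N_1$ this reads $\bar s\bar u=\bar c$ or $\bar c\bar u=\bar s$, with $\bar s\ne0$ in the field $C/N_2$; in the second case $\bar c\neq0$ as well. Either way $\bar u\in C/N_2$, a contradiction.
\end{proof}

\begin{remark}
The proof of Theorem~\ref{general} uses only that $A$ is a retract of $D$, not the particular construction.
\end{remark}

\section{Noetherian domains}\label{sec:noeth}

\subsection{Reduction and the easy case}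

Let $D$ be Noetherian and $t$-compatible, and suppose $\dim D\ge2$. We first reduce to a local domain of dimension $2$. Take a prime of height $h\ge2$ (heights are finite, as $D$ is Noetherian) and a chain $0=P_0\subsetneq P_1\subsetneq\dots\subsetneq P_h$ of primes of length $h$ ending in it. Then $Q=P_2$ has height exactly $2$, since otherwise $P_h$ would have height greater than $h$. Over a Noetherian domain, inverses of nonzero fractional ideals commute with localization, because all these ideals are finitely generated; hence so do $v$-closures. Every nonzero finitely generated fractional ideal of $D_Q$ has the form $JD_Q$ with $J$ a finitely generated fractional ideal of $D$, and Theorem~\ref{criterion} gives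
\[
(JD_Q)_v=J_vD_Q\subseteq D_Q[J].
\]
By the same theorem $D_Q$ is $t$-compatible. So we assume from now on that \emph{$(D,M)$ is a Noetherian local domain of dimension $2$ that is $t$-compatible}, and look for a contradiction.

Suppose first that $D$ is Cohen--Macaulay, and let $a,b$ be a system of parameters. If $z\in(a,b)^{-1}$, write $z=f/a$ with $f\in D$; then $bf=a(bz)\in aD$, so $f\in aD$ because $a,b$ is a regular sequence. Thus $(a,b)^{-1}=D$, so $(1,b/a)_v=a^{-1}D$, and Theorem~\ref{criterion} yields $1/a\in D[b/a]$. Write this as $1/a=\sum_{j=0}^mc_j(b/a)^j$ with $c_j\in D$ and $m\ge 2$ (some $c_j$ may be $0$), and multiply by $a^m$: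
\[
a^{m-1}-\sum_{j=0}^{m-1}(c_ja)\,a^{m-1-j}b^j-(c_mb)\,b^{m-1}=0 .
\]
This is a form of degree $m-1$ evaluated at $(a,b)$, and its coefficient at $X^{m-1}$ is the unit $1-c_0a$. But systems of parameters of Noetherian local rings are \emph{analytically independent}: a form that vanishes at such a system has all its coefficients in the maximal ideal \cite[Theorem~14.5]{matsumura}. This is a contradiction.

In general the inverse of a parameter ideal $I$ may be larger than $D$. How much larger is governed by the associated primes of the completion $\hat D$.
\begin{itemize}
\item Elements $z\in I^{-1}$ satisfy $M^jz\subseteq D$ for some $j$. If all associated primes of $\hat D$ have coheight $2$, a fixed power $M^s$ carries all such $z$ into $D$, no matter which parameter ideal is used (Step 1 below with $U=0$). Then $a^s\in I_v$ for $I=(a^n,b^n)$ and all $n$, and for $n>s$ one would conclude as above.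
\item But $\hat D$ may have associated primes of coheight $1$. They give rise to an ideal $U\subseteq\hat D$, defined below, to which the argument for a uniform exponent $s$ does not apply. We choose $a$ so that on $U$ it acts as a multiple of $b^2$. Powers of $b$ in the denominators along $U$ can then be cleared by powers of $a$ that are only half as large.
\end{itemize}
This leads to the element $a^{n-1}b\in I_v$, and to a relation of the form \eqref{pattern} with $u=b/a$.

\subsection{The completion}

Let $\hat D$ be the $M$-adic completion, which is faithfully flat over $D$, and let $T=D\setminus\{0\}$. The coheight of a prime $\mathfrak q$ of $\hat D$ is $\dim\hat D/\mathfrak q$. By flatness, the elements of $T$ are nonzerodivisors on $\hat D$ and lie in no prime of $\operatorname{Ass}\hat D$. So the maximal ideal $M\hat D$ is not associated, and every prime in $\operatorname{Ass}\hat D$ has coheight $1$ or $2$. Primes of coheight $2$ are minimal, since $\dim\hat D=2$; minimal primes always belong to $\operatorname{Ass}\hat D$.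

Fix a minimal primary decomposition of $0$ in $\hat D$. Let $U$ be the intersection of its components belonging to primes of coheight $2$, and put $B=\hat D/U\ne0$. (This $B$ is unrelated to the ring $B$ of Section~\ref{closure}.)

\smallskip
(i) \emph{$\operatorname{Ass}B$ consists of the primes of coheight $2$ of $\hat D$. Hence $T$ acts on $B$ by nonzerodivisors.} The first claim is clear from the definition of $U$. The second follows because these primes belong to $\operatorname{Ass}\hat D$ and so do not meet $T$.

\smallskip
(ii) \emph{$\dim\hat D/\operatorname{Ann}U\le1$, and the minimal primes of $\operatorname{Ann}U$ are in $\operatorname{Ass}\hat D$.} Let $\mathfrak q$ have coheight $2$. Then $\mathfrak q$ is minimal, and after localization at $\mathfrak q$ the only component of $0$ that survives is the one belonging to $\mathfrak q$; it becomes $0$, so $U_{\mathfrak q}=0$. Hence no prime of coheight $2$ contains $\operatorname{Ann}U$. The second claim holds because the minimal primes of $\operatorname{Ann}U$ lie in $\operatorname{Ass}U\subseteq\operatorname{Ass}\hat D$. (If $U=0$, then $\operatorname{Ann}U=\hat D$ and both claims are empty.)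

\smallskip
(iii) \emph{We have $\hat D\subseteq\hat D_T$ and $B\subseteq B_T$, the sequence $0\to U_T\to\hat D_T\to B_T\to0$ is exact, and $\hat D\cap U_T=U$.} For the last claim, if $w\in\hat D$ and $gw\in U$ with $g\in T$, then $g$ kills the image of $w$ in $B$, so $w\in U$ by (i).

\smallskip
(iv) \emph{$K=D_T\subseteq\hat D_T$ and $\hat D\cap K=D$.} If $f/g\in\hat D$ with $f\in D$, $g\in T$, then $f\in g\hat D\cap D=gD$ by faithful flatness.

\subsection{Proof of Theorem~\ref{noetherian}}

\noindent\textbf{Step 1: a uniform exponent for $B$.} \emph{Let $E=\{\zeta\in B_T: M^j\zeta\subseteq B\text{ for some }j\}$. There is $s\ge1$ with $M^sE\subseteq B$.}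

Nonzero elements of $M^j$ act as units on $B_T$, so no nonzero element of $E$ is killed by a power of $M$; that is, $H^0_M(E)=0$. Every element of $E/B$ is killed by a power of $M$. So the long exact sequence of local cohomology for $0\to B\to E\to E/B\to0$ embeds $E/B=H^0_M(E/B)$ into $H^1_M(B)$, and it suffices that $H^1_M(B)$ has finite length.

By Cohen's theorem $B$ is a quotient of a complete regular local ring $S$. Let $d=\dim S$; note that $d\ge\dim B=2$. Local cohomology of $B$ may be computed over $S$, and by local duality $H^1_M(B)$ is the Matlis dual of the finitely generated $S$-module $W=\operatorname{Ext}^{d-1}_S(B,S)$. So we must show that $W$ has finite length, that is, $W_P=0$ for each nonmaximal prime $P\in\operatorname{Supp}B$. Let $h=\dim S_P\le d-1$. We claim that $\operatorname{pd}_{S_P}B_P\le d-2$, which gives $W_P=\operatorname{Ext}^{d-1}_{S_P}(B_P,S_P)=0$. If $h\le d-2$, this holds because $S_P$ is regular of dimension $h$. If $h=d-1$, then $\dim S/P=1$, so $P\notin\operatorname{Ass}_SB$ by (i) and $\operatorname{depth}B_P\ge1$. The Auslander--Buchsbaum formula gives $\operatorname{pd}_{S_P}B_P=h-\operatorname{depth}B_P\le d-2$. (This is where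 the coheight-$1$ primes had to be removed from $\operatorname{Ass}B$.)

\medskip
\noindent\textbf{Step 2: choice of parameters.} \emph{There is a system of parameters $a,b$ of $D$ with $a=b^2c+l$, where $c\in\hat D$ and $l\in\operatorname{Ann}U$.}

Take $0\ne b\in M$. By (ii), the minimal primes of $\operatorname{Ann}U$ have coheight at most $1$ and do not contain $b$. A prime containing $b^2\hat D+\operatorname{Ann}U$ properly contains one of them, so it is maximal. Hence $\hat D/(b^2\hat D+\operatorname{Ann}U)$ has finite length, possibly $0$, and $M^r\subseteq b^2\hat D+\operatorname{Ann}U$ for some $r\ge1$. Since $\dim D/bD=1$, there is $a_0\in M$ such that $a_0,b$ is a system of parameters. Put $a=a_0^r\in M^r$; then $a,b$ is again a system of parameters, and $a$ has the required form. Since $lU_T=0$,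
\begin{equation}\label{action}
a\,w=b^2c\,w\qquad\text{for all }w\in U_T .
\end{equation}

\medskip
\noindent\textbf{Step 3: an element of $I_v$.} \emph{Let $n=2s+1$ and $I=(a^n,b^n)D$. Then $a^{n-1}b\in I_v$.}

Let $z\in I^{-1}$; we must show $a^{n-1}bz\in D$. Let $\bar z\in B_T$ be the image of $z\in K\subseteq\hat D_T$. Some power $M^j$ lies in $I$, so $M^jz\subseteq D$ and $\bar z\in E$. By Step~1, $a^s\bar z\in B$. So there is $d_0\in\hat D$ with
\[
e:=a^sz-d_0\in U_T .
\]
The first factor $a^s$ of $a^{n-1}=a^sa^s$ is now spent, and $e$ is the remaining error along $U$. Since $b^nz\in D$, we have $b^ne=a^s(b^nz)-b^nd_0\in\hat D\cap U_T=U$ by (iii). The second factor $a^s$, together with $b$, removes the error: by \eqref{action},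
\[
a^sb\,e=(b^2c)^sb\,e=c^s\,b^{2s+1}e=c^s\,b^ne\in U\subseteq\hat D .
\]
Hence $a^{n-1}bz=a^{2s}bz=a^sb(d_0+e)\in\hat D\cap K=D$ by (iv).

\medskip
\noindent\textbf{Step 4: contradiction.} We have $a^{-n}I=(1,(b/a)^n)D$. By Step~3 and Theorem~\ref{criterion},
\[
\frac ba=a^{-n}(a^{n-1}b)\in(a^{-n}I)_v\subseteq D\bigl[(b/a)^n\bigr].
\]
So $b/a=\sum_{j=0}^mc_j(b/a)^{nj}$ with $c_j\in D$ and $m\ge1$. Multiplying by $a^{nm}$,
\[
a^{nm-1}b-\sum_{j=0}^mc_j\,a^{n(m-j)}b^{nj}=0 .
\]
This is a form of degree $nm$ evaluated at $(a,b)$. Since $n\ge3$, we have $nj\ne1$ for all $j$, so the coefficient of $X^{nm-1}Y$ is $1$. By analytic independence of $a,b$ \cite[Theorem~14.5]{matsumura}, all coefficients lie in $M$, a contradiction.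

Hence a Noetherian $t$-compatible domain $D$ has dimension at most $1$. If $D$ is a field, so is $D'=D$. Otherwise $\dim D=1$, and $D'$ is a Dedekind domain by the Krull--Akizuki theorem. That the converse fails is shown by Example~\ref{semigroup}, which completes the proof. \qed

\begin{example}\label{semigroup}
Let $k$ be a field and $D=k[[t^3,t^4,t^5]]=k+t^3k[[t]]$, with quotient field $K=k((t))$. Both $D$ and $k[[t]]$ are finite modules over $k[[t^3]]$, so $D$ is Noetherian and $\dim D=1$. Let $I=(1,t^2)D=k+kt^2+t^3k[[t]]=k[[t^2,t^3]]$. This is a ring containing $D$, so $D[I]=I$. If $x$ and $xt^2$ are in $D$, then the coefficient of $t^2$ in $xt^2$, which is the constant term of $x$, vanishes, so $x\in t^3k[[t]]$. Conversely $t^3k[[t]]\cdot I\subseteq t^3k[[t]]\subseteq D$. Hence $I^{-1}=t^3k[[t]]$, and $I_v=\{x\in K:x\,t^3k[[t]]\subseteq D\}\supseteq k[[t]]$. Thus $t\in I_v\setminus D[I]$, and $D$ is not $t$-compatible by Theorem~\ref{criterion}.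
\end{example}

\begin{thebibliography}{9}
\bibitem{kaplansky} Kaplansky, \emph{Commutative Rings}.
\bibitem{matsumura} Matsumura, \emph{Commutative Ring Theory}.
\bibitem{source} \emph{The $v$-Operation In Extensions Of Integral Domains}, \texttt{https://lohar.com/researchpdf/staroperation.pdf}.
\end{thebibliography}

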